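# Separating the Zariski, Markov and precompact Markov topologies on a nilpotent group of class 2

## 1. Two theorems on extraspecial $p$-groups

**Theorem 1.** For every prime $p$ and every cardinal $\kappa\ge\aleph_1$ there is an extraspecial $p$-group $G$ (nilpotent of class 2) with $|G|=\kappa$ and $\mathfrak Z_G\ne\mathfrak M_G\neq\mathfrak P_G$. Moreover $\mathfrak P_G$ is discrete and $\mathfrak M_G$ is not.

**Theorem 2.** (a) $\mathfrak M_G\ne\mathfrak P_G$ for every infinite extraspecial $p$-group $G$.
(b) For every prime $p$ and every infinite cardinal $\kappa$ there is an extraspecial $p$-group $G$ with $|G|=\kappa$ and $\mathfrak Z_G=\mathfrak M_G\ne\mathfrak P_G$.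

Everything is in ZFC. Here $\mathfrak Z_G$, $\mathfrak M_G$, $\mathfrak P_G$ are three topologies attached to a bare group $G$, always with $\mathfrak Z_G\subseteq\mathfrak M_G\subseteq\mathfrak P_G$; Section 2 defines them. The question is whether some group makes both inclusions strict, and whether that group can be solvable. Theorem 1 says yes to both, since a nilpotent group is solvable. Theorem 2 says that among infinite extraspecial groups the second inequality is automatic, while the first depends on the group: in each uncountable cardinality there are extraspecial $p$-groups with $\mathfrak Z\ne\mathfrak M\ne\mathfrak P$ and others with $\mathfrak Z=\mathfrak M\ne\mathfrak P$.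

Theorem 1 is sharp in two ways. The class 2 cannot be lowered, because $\mathfrak Z_G=\mathfrak M_G=\mathfrak P_G$ for abelian $G$ (Dikranjan–Shakhmatov, *The Markov–Zariski topology of an abelian group*, J. Algebra 324 (2010)). The cardinality $\aleph_1$ cannot be lowered, because $\mathfrak Z_G=\mathfrak M_G$ for countable $G$ (Markov, *On unconditionally closed sets*, Mat. Sb. 18 (1946)). These two results are used for this remark only.

## 2. Closed sets from equations and closed sets from group topologies

Let $G$ be a group with identity $e$, and let $G[x]=G*\langle x\rangle$ be the free product of $G$ with an infinite cyclic group. Its elements are words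
$$w(x)=g_1x^{\varepsilon_1}g_2x^{\varepsilon_2}\cdots g_nx^{\varepsilon_n}g_{n+1},\qquad g_i\in G,\ \varepsilon_i\in\mathbb Z,$$
and we can substitute any $g\in G$ for $x$.

**Definition (elementary algebraic set).** For $w\in G[x]$ put $E_w=\{g\in G: w(g)=e\}$.

Two examples matter throughout. The word $xg^{-1}$ gives $E_w=\{g\}$. For $f\in G$, the word $f^{-1}x^{-1}fx$ gives the centralizer $C_G(f)$.

**Definition (Zariski topology).** $\mathfrak Z_G$ is the topology that has the sets $E_w$ as a subbase of closed sets. So its closed sets are the intersections of finite unions of sets $E_w$.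

We shall use this in the following form. If $e$ is not in the $\mathfrak Z_G$-closure of $A$, then one of the finite unions containing $A$ must omit $e$. Thus
$$e\notin\overline A^{\,\mathfrak Z_G}\ \Longrightarrow\ A\subseteq E_{w_1}\cup\dots\cup E_{w_k}\ \text{ for some words with } w_j(e)\neq e\ (j\le k).\tag{1}$$
Singletons are closed, so $\mathfrak Z_G$ is $T_1$. Translations are homeomorphisms, because $gE_w=E_{w'}$ with $w'(x)=w(g^{-1}x)$, and similarly on the right.

**Definition (Markov topology).** $\mathfrak M_G$ is the intersection of all Hausdorff group topologies on $G$. So a set is $\mathfrak M_G$-closed exactly when it is closed in *every* Hausdorff group topology on $G$.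

**Definition (precompact Markov topology).** A group topology is *precompact* if for every neighbourhood $U$ of $e$ there is a finite $F\subseteq G$ with $G=FU$. $\mathfrak P_G$ is the intersection of all precompact Hausdorff group topologies on $G$; it is the discrete topology if $G$ admits no such topology.

Translations are homeomorphisms for each group topology, hence for $\mathfrak M_G$ and $\mathfrak P_G$.

The inclusions are quick. If $\tau$ is a Hausdorff group topology, then $g\mapsto w(g)$ is $\tau$-continuous and $\{e\}$ is $\tau$-closed, so $E_w$ is $\tau$-closed; hence $\mathfrak Z_G\subseteq\tau$ for every such $\tau$, so $\mathfrak Z_G\subseteq\mathfrak M_G$. And $\mathfrak P_G$ either intersects fewer topologies than $\mathfrak M_G$ does, or is discrete, so $\mathfrak M_G\subseteq\mathfrak P_G$.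

**Finite groups.** On a finite group a $T_1$ topology is discrete, so all three topologies coincide.

**The group $\mathbb Z$.** Written additively, a word acts as $w(g)=mg+c$, so $E_w$ is empty, a point, or all of $\mathbb Z$. Hence $\mathfrak Z_{\mathbb Z}$ is the cofinite topology. Let us check by hand that $\mathfrak P_{\mathbb Z}$ is no finer. Let $K\subsetneq\mathbb Z$ be infinite; we show that $K$ is not $\mathfrak P_{\mathbb Z}$-closed. After a translation, $0\notin K$. Write $\|t\|$ for the distance from $t$ to the nearest integer. For $j\ge1$ the set
$$D_j=\{\alpha\in\mathbb R:\ \|k\alpha\|<1/j\text{ for some }k\in K\}$$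
is open. It is also dense: given an interval of length $\ell>0$, choose $k\in K$ with $|k|\ell>1$; as $\alpha$ runs through the interval, $k\alpha$ runs through an interval of length greater than $1$ and so hits an integer. By the Baire category theorem some irrational $\alpha$ lies in all $D_j$. The map $n\mapsto n\alpha+\mathbb Z$ embeds $\mathbb Z$ in the circle $\mathbb R/\mathbb Z$ and induces a Hausdorff group topology $\tau$ on $\mathbb Z$. It is precompact: given $\delta>0$, cut the circle into finitely many arcs of length less than $\delta$, choose one integer $n$ in each arc that the image of $\mathbb Z$ meets, and every integer is within $\delta$ of a chosen one. Since $\alpha\in\bigcap_j D_j$, the point $0\notin K$ is in the $\tau$-closure of $K$. So $K$ is not $\tau$-closed, and $\mathfrak Z_{\mathbb Z}=\mathfrak M_{\mathbb Z}=\mathfrak P_{\mathbb Z}$.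

The example shows the pattern. To show that a set is *not* Markov closed, we build one topology. To show that a set *is* Markov closed, we must control all Hausdorff group topologies at once. The following textbook fact is our tool for building.

**Lemma 3.** Let $\mathcal B$ be a nonempty family of subgroups of $G$ such that any two members contain a third in their intersection, and for all $U\in\mathcal B$, $g\in G$ there is $U'\in\mathcal B$ with $g^{-1}U'g\subseteq U$. Then $\mathcal B$ is a neighbourhood base at $e$ of a group topology on $G$. It is Hausdorff if $\bigcap\mathcal B=\{e\}$, and it is not discrete if $\{e\}\notin\mathcal B$.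

*Proof.* Call $O$ open if for each $g\in O$ there is $U\in\mathcal B$ with $gU\subseteq O$. This is a topology by the first condition. Each $gU$ is open, since $h\in gU$ gives $hU=gU$. For multiplication: given $g,h$ and $U$, take $U'$ with $h^{-1}U'h\subseteq U$; then $gU'\cdot hU=gh(h^{-1}U'h)U\subseteq ghU$. For inversion: take $U'$ with $gU'g^{-1}\subseteq U$; then $(gU')^{-1}=U'g^{-1}=g^{-1}(gU'g^{-1})\subseteq g^{-1}U$. If $\bigcap\mathcal B=\{e\}$ and $g\ne h$, choose $U$ with $g^{-1}h\notin U$; then $gU\cap hU=\emptyset$. If $\{e\}$ is open, then it contains a member of $\mathcal B$, which is $\{e\}$. $\square$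

## 3. Extraspecial groups built from alternating forms

Write $[g,h]=g^{-1}h^{-1}gh$.

**Definition (extraspecial).** A $p$-group $G$ is *extraspecial* if $Z(G)=G'$ has order $p$ and $G/Z(G)$ is elementary abelian.

Such a group has class 2: all commutators are central, and $G$ is not abelian because $G'\neq\{e\}$. The smallest example to keep in mind is the group of upper unitriangular $3\times3$ matrices over $\mathbb F_p$. Recording the entries as $(a,b,s)$, with $s$ in the corner, the product is
$$(a,b,s)(a',b',s')=(a+a',\,b+b',\,s+s'+ab'),$$
and the commutator of two elements is $(0,0,ab'-a'b)$. The commutator is an alternating form on $\mathbb F_p^2$. Now we do the same with any alternating form.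

Let $V$ be an $\mathbb F_p$-vector space with a linearly ordered basis $\mathcal E$, and $\beta$ an alternating bilinear form on $V$ (so $\beta(v,v)=0$ for all $v$). Let $\gamma$ be the bilinear form with $\gamma(u,u')=\beta(u,u')$ for $u<u'$ in $\mathcal E$ and $\gamma(u,u')=0$ for all other pairs from $\mathcal E$. Put $G(V,\beta)=V\times\mathbb F_p$ with
$$(v,s)(w,t)=(v+w,\ s+t+\gamma(v,w)).\tag{2}$$
The matrix example is $V=\mathbb F_p^2$ with ordered basis $u_1<u_2$ and $\beta(u_1,u_2)=1$.

**Lemma 4.** $G=G(V,\beta)$ is a group with identity $e=(0,0)$. Let $\pi:G\to V$ be the projection and $C=\ker\pi=\{0\}\times\mathbb F_p$. Then $\pi$ is a homomorphism, $C$ is central, and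
$$[g,h]=(0,\beta(\pi g,\pi h))\qquad(g,h\in G).\tag{3}$$
If $\beta$ is nondegenerate and $V\neq0$, then $G$ is extraspecial with $Z(G)=G'=C$. For $u\in\mathcal E$ and $m\in\mathbb Z$ we have $(u,0)^m=(mu,0)$.

*Proof.* Both ways of bracketing $(v,s)(w,t)(z,r)$ give second coordinate $s+t+r+\gamma(v,w)+\gamma(v,z)+\gamma(w,z)$, so (2) is associative. The inverse of $(v,s)$ is $(-v,-s+\gamma(v,v))$. That $\pi$ is a homomorphism and $C$ is central is read off from (2).

Next, $\beta(v,w)=\gamma(v,w)-\gamma(w,v)$: both sides are bilinear, and on basis vectors $u<u'$ the right side is $\beta(u,u')-0$, for $u>u'$ it is $0-\beta(u',u)=\beta(u,u')$, for $u=u'$ it is $0$. For $g=(v,s)$, $h=(w,t)$, the products $gh$ and $hg$ have the same first coordinate, and their second coordinates differ by $\gamma(v,w)-\gamma(w,v)=\beta(v,w)$. So $gh=hg\cdot(0,\beta(v,w))$, which is (3).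

If $\beta$ is nondegenerate, (3) says that $g$ is central iff $\pi g=0$, so $Z(G)=C$. If also $V\ne0$, then $\beta$ takes all values in $\mathbb F_p$, so $G'=C$. Finally $G/C\cong V$ is elementary abelian, and $G$ is a $p$-group since $C$ and $G/C$ are. The last claim follows from $\gamma(u,u)=0$: $(ku,0)(u,0)=((k+1)u,0)$ for every $k\in\mathbb Z$. $\square$

The restriction to basis vectors in the last claim is needed: in the matrix example with $p=2$, $(u_1+u_2,0)^2=(0,1)\ne e$.

## 4. Words, clopen sets and open abelian subgroups in an extraspecial group

In this section $G$ is any extraspecial $p$-group and $C=Z(G)=G'$, of order $p$. We need to know what its elementary algebraic sets look like, and what its Hausdorff group topologies look like.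

Since $G/C$ is elementary abelian, $g^p\in C$ for all $g$. Commutators are central, and $fh=hf[f,h]$, so
$$fgh=f\,hg[g,h]=hf[f,h]\,g[g,h]=h\,fg\,[f,h][g,h].$$
Hence $[fg,h]=[f,h][g,h]$. Since $[h,g]=[g,h]^{-1}$, the commutator is multiplicative in the second variable too. In particular $g\mapsto[g,h]$ is a homomorphism $G\to C$ with kernel $C_G(h)$, so $C_G(h)$ has index at most $p$.

**Lemma 5 (words).** For each $w\in G[x]$ there are $m\in\mathbb Z$ and $h\in G$ with $w(g)=g^m[g,h]\,w(e)$ for all $g\in G$.

*Proof.* Let $w=g_1x^{\varepsilon_1}\cdots g_nx^{\varepsilon_n}g_{n+1}$ and $q_i=g_1\cdots g_i$. Since $q_i^{-1}q_{i+1}=g_{i+1}$, telescoping gives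
$$w(g)=\Big(\prod_{i\le n}q_ig^{\varepsilon_i}q_i^{-1}\Big)q_{n+1},\qquad q_{n+1}=w(e).$$
By definition of the commutator, $q_ig^{\varepsilon_i}q_i^{-1}=g^{\varepsilon_i}[g^{\varepsilon_i},q_i^{-1}]$, and by bimultiplicativity $[g^{\varepsilon_i},q_i^{-1}]=[g,q_i^{-\varepsilon_i}]$. Collect the central commutators: the claim holds with $m=\sum\varepsilon_i$ and $h=\prod q_i^{-\varepsilon_i}$. $\square$

**Lemma 6 (clopen sets).** For $f\in G$ and $c\in C$, the set $\{g:[f,g]=c\}$ is $\mathfrak Z_G$-clopen.

*Proof.* It is $E_w$ for $w=f^{-1}x^{-1}fx\,c^{-1}$, so it is closed. As $c$ runs through the finite group $C$, these sets partition $G$; each is the complement of a finite union of closed sets, so it is open. $\square$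

For $G=G(V,\beta)$ this says that each $\{g:\beta(u,\pi g)=c\}$ with $u\in V$, $c\in\mathbb F_p$ is clopen. Contrast this with an infinite $\mathbb F_p$-vector space as an abelian group: there words are $mg+c$, every $E_w$ is empty, a point or everything, and $\mathfrak Z$ is the cofinite topology.

The next lemma is the only control over *all* Hausdorff group topologies that we shall have, and it will be enough.

**Lemma 7 (open abelian subgroup).** Every Hausdorff group topology $\tau$ on $G$ has an open abelian subgroup.

*Proof.* Since $C$ is finite and $\tau$ is Hausdorff, some $\tau$-neighbourhood $U$ of $e$ has $U\cap C=\{e\}$. The commutator map is continuous and sends $(e,e)$ to $e$, so there is a $\tau$-neighbourhood $W$ of $e$ with $[g,h]\in U$ for all $g,h\in W$. Since $[g,h]\in C$, it equals $e$. So the elements of $W$ commute pairwise, $\langle W\rangle$ is abelian, and it is open because it contains a neighbourhood of $e$. $\square$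

**Lemma 8 (non-discreteness).** Let $N_0\le G$ be an infinite subgroup with $N_0\cap C=\{e\}$. The subgroups
$$N_0\cap C_G(h_1)\cap\dots\cap C_G(h_k)\qquad(k\ge0,\ h_i\in G)\tag{4}$$
are a neighbourhood base at $e$ of a non-discrete Hausdorff group topology on $G$. So $\mathfrak M_G$ is not discrete.

*Proof.* We check Lemma 3. The family (4) is closed under finite intersections. If $U$ is in it and $g\in G$, then $U'=U\cap C_G(g)$ is in it, and since $g$ commutes with every element of $U'$ we get $g^{-1}U'g=U'\subseteq U$. The intersection of all members is $N_0\cap Z(G)=N_0\cap C=\{e\}$. Each member has finite index in the infinite group $N_0$, so none is $\{e\}$. Thus the topology is Hausdorff and not discrete, and $\mathfrak M_G$, being contained in it, is not discrete. $\square$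

## 5. $\mathfrak M_G\ne\mathfrak P_G$ on every infinite extraspecial group

**Proposition 9.** If $G$ is an infinite extraspecial $p$-group, then $\mathfrak P_G$ is discrete and $\mathfrak M_G$ is not. This proves Theorem 2(a).

*Proof.* **Step 1: there is no precompact Hausdorff group topology.** Suppose $\tau$ is one. Lemma 7 gives a $\tau$-open abelian subgroup $N$, and precompactness gives a finite $F$ with $G=FN$, so $N$ has finite index and $G=\langle N\cup F\rangle$. The subgroup $N\cap\bigcap_{f\in F}C_G(f)$ has finite index. Its elements commute with $N$, which is abelian, and with $F$, so it is central. Hence $C=Z(G)$ has finite index; as $|C|=p$, $G$ is finite, a contradiction. So $\mathfrak P_G$ is discrete by definition.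

**Step 2: an infinite subgroup that avoids $C$, to feed into Lemma 8.** By Zorn's lemma let $E$ be a maximal abelian subgroup. Since $\langle E,C\rangle$ is abelian, $C\le E$. Suppose $E$ were finite. Then $C_G(E)=\bigcap_{h\in E}C_G(h)$ would be a finite intersection of subgroups of finite index in the infinite group $G$, hence infinite, and any $g\in C_G(E)\setminus E$ would give the larger abelian subgroup $\langle E,g\rangle$, contradicting maximality. So $E$ is infinite. As $E$ is abelian, $g\mapsto g^p$ is a homomorphism $E\to C$; its image is finite, so its kernel $E[p]$ is infinite. $E[p]$ is an $\mathbb F_p$-vector space containing $C$, because $|C|=p$. Let $N_0$ be a complement of the subspace $C$ in $E[p]$. Then $N_0$ is infinite and $N_0\cap C=\{e\}$, and Lemma 8 shows that $\mathfrak M_G$ is not discrete. $\square$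

So one of the two inequalities comes free, and we must find an extraspecial group with $\mathfrak Z_G\neq\mathfrak M_G$.

## 6. The symplectic basis gives $\mathfrak Z_G=\mathfrak M_G$

The first group to try is the simplest one: orthogonal copies of the plane of Section 3. Let $V$ have basis $\{x_i,y_i:i<\kappa\}$ with $\kappa$ infinite, $\beta(x_i,y_i)=1$, and all other pairs of basis vectors orthogonal. (The indexed letters $x_i$ are vectors; the variable in words is $x$.) The form is nondegenerate, since pairing $v$ with $y_i$ and $x_i$ reads off, up to sign, its coefficients at $x_i$ and $y_i$. So $G=G(V,\beta)$ is extraspecial, and $|G|=\kappa$, because an infinite-dimensional space over a finite field has as many elements as basis vectors. By Proposition 9, $\mathfrak M_G\neq\mathfrak P_G$. But the other inequality fails, for every $\kappa$.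

**Proposition 10.** In this group, if $e\notin K$ and $e$ is in the $\mathfrak Z_G$-closure of $K$, then there are a sequence in $K$ and a Hausdorff group topology on $G$ in which that sequence converges to $e$. Consequently $\mathfrak Z_G=\mathfrak M_G$, which proves Theorem 2(b).

*Proof.* For $g\in G$ let $\mathrm{supp}(g)$ be the finite set of $i$ such that $x_i$ or $y_i$ occurs in $\pi(g)$.

**Step 1: choose independent commuting elements $d_0,d_1,\dots$ of $K$.** Given $d_0,\dots,d_{n-1}$, let $F=\bigcup_{j<n}\mathrm{supp}(d_j)$ and consider the sets

* $\{g:[(x_i,0),g]=c\}$ and $\{g:[(y_i,0),g]=c\}$ for $i\in F$, $c\in C\setminus\{e\}$;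
* $\{g:g^p=c\}$ and $\{c\}$ for $c\in C\setminus\{e\}$.

These are finitely many elementary algebraic sets, none of them containing $e$. Their union is $\mathfrak Z_G$-closed and misses $e$, so it does not contain $K$. Pick $d_n\in K$ outside the union. Since commutators lie in $C$ and $d_n$ avoids the first kind of sets, $d_n$ commutes with $(x_i,0)$ and $(y_i,0)$ for $i\in F$; by (3) the coefficients of $\pi(d_n)$ at $y_i$ and $x_i$ vanish. So $\mathrm{supp}(d_n)\cap F=\emptyset$. Since $d_n^p\in C$ and $d_n$ avoids the second kind, $d_n^p=e$ and $d_n\notin C\setminus\{e\}$. Also $d_n\ne e$ because $e\notin K$. Hence $d_n\notin C$ and $\mathrm{supp}(d_n)\neq\emptyset$.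

So the $d_n$ have order $p$ and nonempty, pairwise disjoint supports. By (3) they commute pairwise, and the vectors $\pi(d_n)$ are linearly independent.

**Step 2: a topology in which $d_n\to e$.** Let $N_k=\langle d_n:n\ge k\rangle$. Each element of $N_0$ is a finite product $\prod d_n^{m_n}$ with $0\le m_n<p$, uniquely, because the $\pi(d_n)$ are independent. It lies in $N_k$ iff $m_n=0$ for all $n<k$. So $\bigcap_kN_k=\{e\}$. Given $g\in G$, the finite set $\mathrm{supp}(g)$ meets only finitely many of the disjoint sets $\mathrm{supp}(d_n)$, so $g$ centralizes $N_k$ for all large $k$. Hence for given $k$ and $g$ there is $l\ge k$ with $g^{-1}N_lg=N_l\subseteq N_k$. By Lemma 3 the decreasing family $\{N_k\}$ is a neighbourhood base at $e$ of a Hausdorff group topology. In it $d_n\to e$, since $d_n\in N_k$ for $n\ge k$.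

**Step 3: conclusion.** Suppose some $K$ is $\mathfrak M_G$-closed but not $\mathfrak Z_G$-closed. Translating a point of the $\mathfrak Z_G$-closure outside $K$ to $e$, we may assume that $e\notin K$ lies in the $\mathfrak Z_G$-closure of $K$. By Steps 1 and 2, $K$ is not closed in some Hausdorff group topology, a contradiction. So every $\mathfrak M_G$-closed set is $\mathfrak Z_G$-closed, and $\mathfrak Z_G=\mathfrak M_G$. $\square$

The proof shows what must change. It extracts from $K$ a *countable* subset $\{d_n\}$ that has $e$ in its closure, and it can do so because every $g\in G$ commutes with all but finitely many $d_n$. This last fact is special to a basis in which each vector is orthogonal to all but one of the others. We therefore look for a form in which a point can be close to a set without being close to any countable part of it.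

## 7. A criterion: large closure, closed countable parts, small abelian parts

**Lemma 11.** Let $G$ be an extraspecial $p$-group and $A\subseteq G$ with $e\notin A$. Suppose that

1. $e$ is in the $\mathfrak Z_G$-closure of $A$;
2. every countable subset of $A$ is $\mathfrak Z_G$-closed;
3. for every abelian subgroup $N\le G$ and every $g\in G$, the set $A\cap gN$ is countable.

Then $A$ is $\mathfrak M_G$-closed but not $\mathfrak Z_G$-closed; so $\mathfrak Z_G\neq\mathfrak M_G$.

*Proof.* By condition 1 and $e\notin A$, the set $A$ is not $\mathfrak Z_G$-closed. Let $\tau$ be any Hausdorff group topology on $G$ and $N$ a $\tau$-open abelian subgroup (Lemma 7). Let $g\in G\setminus A$. By condition 3, $A\cap gN$ is countable; by condition 2 it is $\mathfrak Z_G$-closed, hence $\tau$-closed, as $\mathfrak Z_G\subseteq\tau$. So $gN\setminus(A\cap gN)$ is a $\tau$-open set that contains $g$ and misses $A$. Thus $A$ is $\tau$-closed. As $\tau$ was arbitrary, $A$ is $\mathfrak M_G$-closed. $\square$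

Conditions 1 and 2 force $A$ to be uncountable. In the symplectic group of Section 6 they are incompatible for $e\notin A$: by Proposition 10, condition 1 produces a countable $D\subseteq A$ that is not closed in some Hausdorff group topology, and $D$ is then not $\mathfrak Z_G$-closed. Condition 3 pulls in the opposite direction to condition 1: for condition 1, members of $A$ should commute with any prescribed finite set of elements, while condition 3 forbids uncountable commuting families in $A$.

## 8. Threshold vectors make countable parts closed

Fix a prime $p$ and $\kappa\ge\aleph_1$. We index $A$ by $\omega_1$ and first arrange condition 2. The device is a family of vectors $b_\alpha$ that pair to $1$ with the part of $A$ below $\alpha$ and to $0$ with the rest. One $b_\alpha$ then separates a whole countable initial segment from $e$, while finitely many of them see only a bounded part of $\omega_1$.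

Let $s$ be a function assigning to each pair $\xi<\zeta<\omega_1$ a value $s(\xi,\zeta)\in\{0,1\}$, to be chosen in Section 9. Let $V$ have basis
$$\{a_\xi:\xi<\omega_1\}\cup\{b_\alpha:1\le\alpha<\omega_1\}\cup\{x_i,y_i:i<\kappa\},$$
linearly ordered in any way, and let $\beta$ be the alternating form with
$$\beta(a_\xi,a_\zeta)=s(\xi,\zeta)\ (\xi<\zeta),\qquad \beta(b_\alpha,a_\xi)=\begin{cases}1,&\xi<\alpha,\\0,&\xi\ge\alpha,\end{cases}\qquad \beta(x_i,y_i)=1,\tag{5}$$
and all other values on unordered pairs of basis vectors equal to $0$. Put $b_0=0$; the middle rule of (5) then holds for $\alpha=0$ too. The vectors $x_i,y_i$ only serve to make the cardinality equal to $\kappa$.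

**Coordinates.** We have $\beta(b_{\xi+1}-b_\xi,a_\eta)=1$ exactly when $\eta<\xi+1$ and not $\eta<\xi$, that is,
$$\beta(b_{\xi+1}-b_\xi,\,a_\eta)=\delta_{\xi\eta}.\tag{6}$$
The vector $b_{\xi+1}-b_\xi$ is orthogonal to all $b_\alpha,x_i,y_i$. So for each $v\in V$, the number $\beta(b_{\xi+1}-b_\xi,v)$ is the coefficient of $a_\xi$ in $v$.

**Lemma 12.** For every choice of $s$ the form $\beta$ is nondegenerate. So $G=G(V,\beta)$ is extraspecial, and $|G|=\kappa$.

*Proof.* Let $v=\sum c_\xi a_\xi+\sum k_\alpha b_\alpha+v_1$ be in the radical, with $v_1\in\mathrm{span}\{x_i,y_i\}$. Pairing with all $x_i,y_i$, which are orthogonal to the $a$'s and $b$'s, gives $v_1=0$. By (6), $c_\xi=\beta(b_{\xi+1}-b_\xi,v)=0$ for all $\xi$. Suppose some $k_\alpha\ne0$. Take the largest such $\alpha$, and let $\eta<\alpha$ be the second largest index with nonzero coefficient, or $\eta=0$ if there is none. Then $0=\beta(v,a_\eta)=\sum_{\delta>\eta}k_\delta=k_\alpha$, a contradiction. So $v=0$. By Lemma 4, $G$ is extraspecial. The basis has $\kappa$ elements since $\kappa\ge\aleph_1$, so $|G|=p\,|V|=\kappa$. $\square$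

Put $\tilde a_\xi=(a_\xi,0)$ and $A=\{\tilde a_\xi:\xi<\omega_1\}$. Clearly $e\notin A$.

**Lemma 13.** For every choice of $s$, condition 2 of Lemma 11 holds for $A$.

*Proof.* Let $D\subseteq A$ be countable. A countable set of countable ordinals is bounded in $\omega_1$, so $D\subseteq\{\tilde a_\xi:\xi<\alpha\}$ for some $\alpha$ with $1\le\alpha<\omega_1$. It suffices to find, for each $g\in G$, a $\mathfrak Z_G$-open set $O\ni g$ with $|O\cap D|\le1$: if $g\notin D$, then $O\setminus(O\cap D)$ is still open, since $\mathfrak Z_G$ is $T_1$, and it contains $g$ and misses $D$. Write $\pi(g)=\sum c_\xi a_\xi+\sum k_\delta b_\delta+v_1$ with $v_1\in\mathrm{span}\{x_i,y_i\}$.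

If $c_\xi\ne0$ for some $\xi$, let $O=\{h:\beta(b_{\xi+1}-b_\xi,\pi h)=c_\xi\}$. It is $\mathfrak Z_G$-open by Lemma 6, and $g\in O$ by (6). For $\eta\ne\xi$ the value at $\tilde a_\eta$ is $0\ne c_\xi$, so $O\cap A\subseteq\{\tilde a_\xi\}$.

If all $c_\xi=0$, let $O=\{h:\beta(b_\alpha,\pi h)=0\}$, again $\mathfrak Z_G$-open. Since $b_\alpha$ is orthogonal to all $b$'s, $x$'s and $y$'s, $g\in O$. But $\beta(b_\alpha,a_\xi)=1$ for $\xi<\alpha$, so $O\cap D=\emptyset$. $\square$

## 9. Choosing the values $\beta(a_\xi,a_\zeta)$

It remains to choose $s$ so that conditions 1 and 3 hold.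

**The choice $s\equiv0$ fails.** Then the $\tilde a_\xi$ commute pairwise and $A$ lies in an abelian subgroup, so condition 3 fails. In fact $A$ is not even $\mathfrak M_G$-closed. Now $\beta$, and hence $\gamma$, vanishes on pairs of $a$'s, so $N_0=\{(v,0):v\in\mathrm{span}\{a_\xi\}\}$ is a subgroup with $N_0\cap C=\{e\}$, and Lemma 8 gives a Hausdorff group topology with base (4). Given $h_1,\dots,h_k$, let $\theta<\omega_1$ exceed all indices $\alpha$ of the $b_\alpha$ that occur in the $\pi(h_j)$. For $\zeta\ge\theta$, $a_\zeta$ is orthogonal to every $\pi(h_j)$, so $\tilde a_\zeta\in N_0\cap C_G(h_1)\cap\dots\cap C_G(h_k)$. Hence $e$ is in the closure of $A$ in this topology.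

**The choice $s\equiv1$ fails.** Then $[\tilde a_0,\tilde a_\zeta]=(0,1)$ for all $\zeta>0$, so $A\subseteq\{\tilde a_0\}\cup\{g:[\tilde a_0,g]=(0,1)\}$. This set is $\mathfrak Z_G$-closed and misses $e$, so condition 1 fails.

So we want a pattern in between. What is needed is the following pair of properties.

* **(S1)** For every $\theta<\omega_1$ and every finite $F\subseteq\theta$ there are infinitely many $\zeta\ge\theta$ with $s(\xi,\zeta)=0$ for all $\xi\in F$.
* **(S2)** There is no uncountable $B\subseteq\omega_1$ with $s(\xi,\zeta)=0$ for all $\xi<\zeta$ in $B$.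

The idea is to compare two orders on the same set: the well-order of $\omega_1$ and an order borrowed from $\mathbb R$.

**Construction of $s$.** Choose an injection $\xi\mapsto r_\xi$ of $\omega_1$ into $\mathbb R$ such that
$$\{\zeta<\omega_1:r_\zeta<q\}\ \text{ is uncountable for every } q\in\mathbb R.\tag{7}$$
To get one, take an injection $f:\omega_1\to(0,1)$. The map $(\alpha,n)\mapsto f(\alpha)+n$ on $\omega_1\times\mathbb Z$ is injective, because $n$ is the integer part of the value. Given $q$, pick $n$ with $n+1\le q$; then $f(\alpha)+n<q$ for all $\alpha$. Identify $\omega_1\times\mathbb Z$ with $\omega_1$ by a bijection. Now for $\xi<\zeta$ put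
$$s(\xi,\zeta)=\begin{cases}1,&r_\xi<r_\zeta,\\0,&r_\xi>r_\zeta.\end{cases}\tag{8}$$

**Proof of (S1).** If $F\ne\emptyset$, let $q=\min_{\xi\in F}r_\xi$; if $F=\emptyset$, let $q$ be any real. By (7) there are uncountably many $\zeta$ with $r_\zeta<q$, and only countably many of them are below $\theta$. For the others, $\xi<\theta\le\zeta$ and $r_\zeta<r_\xi$ for all $\xi\in F$, so $s(\xi,\zeta)=0$.

**Proof of (S2).** Suppose $B$ is uncountable and $s(\xi,\zeta)=0$ for all $\xi<\zeta$ in $B$. Then $\xi\mapsto r_\xi$ is strictly decreasing on $B$. An uncountable subset of $\omega_1$ has no largest element, since proper initial segments of $\omega_1$ are countable; so each $\xi\in B$ has a next element $\xi^+$ in $B$. The intervals $(r_{\xi^+},r_\xi)$, $\xi\in B$, are open and nonempty. They are pairwise disjoint: if $\xi<\zeta$ in $B$, then $\xi^+\le\zeta$, so $r_\zeta\le r_{\xi^+}$ and the interval of $\zeta$ lies below that of $\xi$. Choosing a rational in each interval gives uncountably many rationals, a contradiction.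

Some condition such as (7) is needed. If some $r_\xi$ were the least of all the $r$'s, then $s(\xi,\zeta)=1$ for all $\zeta>\xi$, and $A$ would be contained in $\{\tilde a_\eta:\eta\le\xi\}\cup\{g:[\tilde a_\xi,g]=(0,1)\}$. The first set is $\mathfrak Z_G$-closed by Lemma 13, the second by Lemma 6, and neither contains $e$; so condition 1 would fail.

## 10. Proof of Theorem 1

Let $G=G(V,\beta)$ with $\beta$ from (5) and $s$ from (8). By Lemma 12, $G$ is extraspecial of cardinality $\kappa$. Condition 2 is Lemma 13.

**Step 1: $e$ is in the $\mathfrak Z_G$-closure of $A$ (condition 1).** Suppose not. By (1), $A\subseteq E_{w_1}\cup\dots\cup E_{w_k}$ for words with $w_j(e)\ne e$. By Lemma 5 write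
$$w_j(g)=g^{m_j}[g,h_j]c_j,\qquad c_j=w_j(e)\neq e.$$
Here $c_j$ need not be central. We first find many $\tilde a_\zeta$ for which the commutator disappears. Only finitely many basis vectors occur in $\pi(h_1),\dots,\pi(h_k)$. Let $\theta<\omega_1$ exceed all indices of $a$'s and $b$'s among them, and let $F\subseteq\theta$ be the finite set of $\xi$ such that $a_\xi$ occurs. By (S1) there are infinitely many $\zeta\ge\theta$ with $s(\xi,\zeta)=0$ for all $\xi\in F$; call them *good*. For good $\zeta$, every occurring $b_\alpha$ has $\alpha<\theta\le\zeta$, so $\beta(b_\alpha,a_\zeta)=0$; every occurring $a_\xi$ has $\beta(a_\xi,a_\zeta)=s(\xi,\zeta)=0$; and the $x_i,y_i$ are orthogonal to $a_\zeta$. So $[\tilde a_\zeta,h_j]=e$ for all $j$, and by the last claim of Lemma 4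
$$w_j(\tilde a_\zeta)=\tilde a_\zeta^{\,m_j}c_j=(m_ja_\zeta,0)\,c_j.$$
If $p\mid m_j$, this equals $c_j\neq e$ for every good $\zeta$. If $p\nmid m_j$, it equals $e$ only when $(m_ja_\zeta,0)=c_j^{-1}$, which happens for at most one $\zeta$, because the vectors $m_ja_\zeta$ are distinct. So each $E_{w_j}$ contains at most one $\tilde a_\zeta$ with $\zeta$ good. As there are infinitely many good $\zeta$, some $\tilde a_\zeta$ lies in no $E_{w_j}$, a contradiction.

**Step 2: $A\cap gN$ is countable for every abelian $N\le G$ and every $g\in G$ (condition 3).** Suppose $B=\{\xi:\tilde a_\xi\in gN\}$ is uncountable, and let $\xi_0=\min B$. For $\xi\in B$ both $\tilde a_{\xi_0}$ and $\tilde a_\xi$ are in $gN$, so $\tilde a_{\xi_0}^{-1}\tilde a_\xi\in N$; its image under $\pi$ is $a_\xi-a_{\xi_0}$. Since $N$ is abelian, (3) gives for $\xi_0<\xi<\zeta$ in $B$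
$$0=\beta(a_\xi-a_{\xi_0},\,a_\zeta-a_{\xi_0})=s(\xi,\zeta)+s(\xi_0,\xi)-s(\xi_0,\zeta)\quad\text{in }\mathbb F_p,\tag{9}$$
where we used $-\beta(a_\xi,a_{\xi_0})=\beta(a_{\xi_0},a_\xi)=s(\xi_0,\xi)$. The last two terms cancel if we pass to a set where $s(\xi_0,\cdot)$ is constant. This function has two values on the uncountable set $B\setminus\{\xi_0\}$, so it is constant on an uncountable subset $B'$. By (9), $s(\xi,\zeta)=0$ for all $\xi<\zeta$ in $B'$. This contradicts (S2).

**Step 3: $\mathfrak Z_G\neq\mathfrak M_G$.** All three conditions hold and $e\notin A$, so by Lemma 11 the set $A$ is $\mathfrak M_G$-closed and not $\mathfrak Z_G$-closed.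

**Step 4: $\mathfrak P_G$ is discrete, $\mathfrak M_G$ is not, and so $\mathfrak M_G\neq\mathfrak P_G$.** This is Proposition 9. In the present group one can also see it directly. If $\tau$ were a precompact Hausdorff group topology, then $G$ would be a union of finitely many cosets $gN$ of a $\tau$-open abelian subgroup $N$ (Lemma 7), and by Step 2 the uncountable set $A$ would be countable. So there is no such $\tau$, and $\mathfrak P_G$ is discrete by definition. On the other side, $\beta$, and hence $\gamma$, vanishes on pairs of $b$'s, so $N_0=\{(v,0):v\in\mathrm{span}\{b_\alpha:1\le\alpha<\omega_1\}\}$ is an infinite subgroup with $N_0\cap C=\{e\}$, and Lemma 8 shows that $\mathfrak M_G$ is not discrete. $\blacksquare$
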